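\title{Noether numbers of non-modular permutation representations depend on the characteristic}

\begin{abstract}
Let a finite group $G$ permute the variables of a polynomial ring over a field whose characteristic $p$ does not divide $|G|$. A folklore conjecture says that the Noether number of the ring of invariants, the largest degree of a minimal generator, is the same as over $\mathbb{Q}$. We show that this is false. In characteristic $3$ a group of order $5\cdot 2^{30}$ acting on $70$ points is a counterexample; it belongs to a family in which the gap between the two Noether numbers is unbounded. A second construction shows that the conjecture fails for every prime $p$. In the other direction, the Noether number over any field is at least the one over $\mathbb{Q}$, and in the non-modular case the two agree when $G$ has an abelian subgroup of index at most two.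
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $F$ be a field and let $B=\bigoplus_{d\ge0}B_d$ be a finitely generated graded $F$-algebra with $B_0=F$. The \emph{Noether number} $\beta(B)$ is the largest degree of an element of a homogeneous minimal generating set of $B$; it does not depend on the generating set. It measures how far one must search, degree by degree, before all generators of $B$ are found.

Let $G$ be a finite group acting on a finite set $X$. We write $F[X]$ for the polynomial ring over $F$ in variables indexed by $X$, with $G$ permuting the variables; it is the algebra of polynomial functions on the permutation representation with basis $X$. The group $G$ permutes the monomials, and the orbit sums of monomials form a basis of the ring of invariants $F[X]^G$. Hence the Hilbert series of $F[X]^G$ does not depend on $F$, and $\beta(F[X]^G)$ depends only on the characteristic $\ell$ of $F$ (Section~\ref{sec:integral}). We denote this number by $\beta_\ell(G,X)$. Here $\ell$ is $0$ or a prime, and a condition $\ell\nmid m$ is understood to hold for $\ell=0$.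

In the modular case, where $\ell$ divides $|G|$, the Noether number can depend on $\ell$: for the cyclic group $C_5$ permuting five variables cyclically it is $5$ in characteristic $0$ and $7$ in characteristic $5$. Example~\ref{ex:modular} works out a modular case with $|G|=2$. If $\ell\nmid|G|$, then averaging over $G$ is available exactly as in characteristic $0$, the bound $\beta_\ell\le|G|$ holds with one proof for all such $\ell$ (Section~\ref{sec:ideal}), and for abelian $G$ the variables can be diagonalized, which turns the search for generators into a question about characters in which the field plays no part. This suggests the following statement, which is listed as a folklore conjecture in \cite[Conjecture 11.2]{problems}.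

\begin{quote}
\textbf{Conjecture.} If $p$ is a prime with $p\nmid|G|$, then $\beta_p(G,X)=\beta_0(G,X)$.
\end{quote}

We disprove it, first with an explicit family in characteristic $3$.

\begin{theorem}\label{thm:three}
Let $n\ge7$. Let $K=\{\varepsilon\in(\mathbb{Z}/2)^n:\sum_i\varepsilon_i=0\}$ act on $n$ disjoint pairs of points, where $\varepsilon$ swaps the $i$th pair if and only if $\varepsilon_i=1$. Let $G=K\wr C_5=K^5\rtimes C_5$ act on the set $X$ formed by five copies of these $2n$ points, so that $|X|=10n$ and $|G|=5\cdot2^{5(n-1)}$. Then
\[
\beta_\ell(G,X)\le 2n+6\quad\text{if }\ell\nmid30,\qquad\text{and}\qquad \beta_3(G,X)\ge3n .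
\]
\end{theorem}

The order of $G$ is prime to $3$ and $3n>2n+6$, so the conjecture is false. For $n=7$ we have $|X|=70$, $|G|=5\cdot2^{30}$ and $\beta_0\le20<21\le\beta_3$. As $n\to\infty$ the difference $\beta_3-\beta_0$ is unbounded, and the ratio $\beta_3/\beta_0$ is at least $3n/(2n+6)$, which tends to $3/2$. The prime $3$ is not exceptional.

\begin{theorem}\label{thm:all}
For every prime $p$ there are a finite group $G$ with $p\nmid|G|$ and a finite $G$-set $X$ such that $\beta_p(G,X)>\beta_\ell(G,X)$ for every characteristic $\ell$ with $\ell\nmid p|G|$, in particular for $\ell=0$. One can take $G=A\rtimes E$ with $A$ and $E$ abelian.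
\end{theorem}

The following part of the conjecture survives.

\begin{theorem}\label{thm:positive}
Let a finite group $G$ act on a finite set $X$.
\begin{enumerate}
\item[(1)] $\beta_p(G,X)\ge\beta_0(G,X)$ for every prime $p$, with equality for all but finitely many $p$.
\item[(2)] If $p\nmid|G|$ and $G$ has an abelian subgroup of index at most $2$, then $\beta_p(G,X)=\beta_0(G,X)$. In fact the numbers of minimal generators in each degree agree in characteristics $p$ and $0$.
\end{enumerate}
\end{theorem}

All three results concern one object, the group $Q$ of indecomposables of the ring $\mathbb{Z}[X]^G$. The conjecture fails exactly when $Q$ has $p$-torsion above the degree $\beta_0$ (Section~\ref{sec:integral}). With an abelian subgroup of index at most two, the relations that define the indecomposables have two terms, and such relations cannot see the characteristic (Section~\ref{sec:index2}). The counterexamples have the form $G=A\rtimes E$. The abelian group $A$ is chosen so that $F[X]^A$ has a few kinds of generators of very large degree. In the top degrees only products of three such generators matter (Section~\ref{sec:ideal} supplies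 the tool that discards the rest), and the relations among these products are given by the incidence of edges and triangles in a finite complex on which $E$ acts. Torsion in the cokernel of this incidence matrix has no reason to divide $|E|$. For Theorem~\ref{thm:three} the complex consists of the pairs and triples of a five-element set (Section~\ref{sec:three}). For Theorem~\ref{thm:all} we build a complex with $p$-torsion (Section~\ref{sec:complex}), realize it in a ring of invariants (Section~\ref{sec:group}) and prove the two bounds (Section~\ref{sec:bounds}).

\section{Indecomposables and the integral form}\label{sec:integral}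

Let $B$ be a graded $F$-algebra with $B_0=F$, let $B_+=\bigoplus_{d>0}B_d$, and let $B_+^2$ be the span of all products of two elements of $B_+$. The graded vector space $Q(B)=B_+/B_+^2$ is the space of \emph{indecomposables}. Homogeneous elements of positive degree generate $B$ if and only if their images span $Q(B)$. Indeed, if the images span, then an element of degree $d$ is a linear combination of the given elements and of products of elements of smaller positive degree, and induction on $d$ applies; conversely, a polynomial without constant term in elements of $B_+$ is congruent to its linear part modulo $B_+^2$. So minimal homogeneous generating sets correspond to homogeneous bases of $Q(B)$, the number of minimal generators of degree $d$ is $\dim Q(B)_d$, and $\beta(B)$ is the largest $d$ with $Q(B)_d\ne0$. These numbers do not change under an extension $F'$ of $F$, because $Q(B\otimes F')=Q(B)\otimes F'$. We therefore enlarge fields freely.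

Our lower bounds all come from the following observation, which needs no hypothesis on the characteristic.

\begin{lemma}\label{lem:functional}
Let $R$ be a graded $F$-algebra with $R_0=F$, and let a finite group $E$ of graded automorphisms permute a homogeneous basis of $R$. Suppose that a linear map $\Phi\colon R_d\to F$ vanishes on every product $uv$ of degree $d$ of two orbit sums of basis elements of positive degree, but not on all of $R^E_d$. Then $\beta(R^E)\ge d$.
\end{lemma}

\begin{proof}
An element is invariant if and only if its coefficients are constant on orbits, so the orbit sums form a basis of $R^E$. Hence the products $uv$ span $(R^E_+)^2_d$, and $\Phi$ induces a nonzero functional on $Q(R^E)_d$.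
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(1)]
Let $B=\mathbb{Z}[X]^G$. It is a free abelian group on the orbit sums of monomials, so $B\otimes F=F[X]^G$ for every field $F$. The ring $B$ is finitely generated: every variable is a root of the monic polynomial $\prod_{x\in X}(T-x)$, so $\mathbb{Z}[X]$ is a finitely generated module over the Noetherian subring generated by the elementary symmetric polynomials, and $B$ is a submodule. Therefore $Q=B_+/B_+^2$ is a finitely generated graded abelian group. The image of $B_+^2\otimes F$ in $F[X]^G_+$ is $(F[X]^G_+)^2$, so right exactness of the tensor product gives $Q\otimes F=Q(F[X]^G)$. For a finitely generated abelian group $Q_d$ we have $\dim(Q_d\otimes\mathbb{F}_p)\ge\dim(Q_d\otimes\mathbb{Q})$, with equality unless $Q_d$ has $p$-torsion. Only finitely many primes divide the order of the torsion subgroup of $Q$.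
\end{proof}

The group $Q_d$ is finite for $d>\beta_0$. So $\beta_p>\beta_0$ if and only if $Q_d$ has $p$-torsion for some $d>\beta_0$, and the conjecture asserts that the primes occurring in this way divide $|G|$.

\begin{example}\label{ex:modular}
Let $G=C_2$ act on $\{x_1,y_1,x_2,y_2,x_3,y_3\}$ by swapping $x_i$ and $y_i$ for all $i$ at once. If $\ell\ne2$, put $t_i=x_i+y_i$ and $s_i=x_i-y_i$; the invariants are generated by the $t_i$ and the $s_is_j$, so $\beta_\ell=2$. Over $\mathbb{Z}$, consider the invariants of degree one in each of the three pairs. A basis is $o_0=x_1x_2x_3+y_1y_2y_3$ together with $o_1,o_2,o_3$, where $o_i$ arises from $o_0$ by swapping $x_i$ and $y_i$. The products of orbit sums in this multidegree are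
\[
t_1(x_2x_3+y_2y_3)=o_0+o_1,\qquad t_1(x_2y_3+y_2x_3)=o_2+o_3
\]
and their images under permutations of the indices $1,2,3$, that is, all $o_i+o_j$ with $i\ne j$. In the quotient $o_1=o_2=o_3=-o_0$ and $2o_0=0$, so $Q_3$ contains $\mathbb{Z}/2$ and $\beta_2\ge3$. Here the torsion prime divides $|G|$, as the conjecture predicts.
\end{example}

\section{Abelian subgroups of index at most two}\label{sec:index2}

The proof of Theorem~\ref{thm:positive}(2) shows what a counterexample must avoid. It rests on a fact about relations with two terms.

\begin{lemma}\label{lem:gain}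
Let $\Gamma$ be a finite abelian group, $\mathcal{M}$ a finite set, and $\mathcal{R}$ a set of triples $(m_1,\xi,m_2)\in\mathcal{M}\times\Gamma\times\mathcal{M}$. For a field $F$ with an injective homomorphism $\Gamma\to F^\times$, let $U_F$ be the quotient of the vector space with basis $\mathcal{M}$ by the relations $m_1=\xi m_2$ for $(m_1,\xi,m_2)\in\mathcal{R}$. Then $\dim U_F$ does not depend on $F$ or on the homomorphism.
\end{lemma}

\begin{proof}
View $\mathcal{M}$ as the vertex set of a graph with an edge for each triple, of gain $\xi$ in one direction and $\xi^{-1}$ in the other; the gain of a walk is the product in $\Gamma$ of the gains of its edges. The dual of $U_F$ is the space of functions $\phi\colon\mathcal{M}\to F$ with $\phi(m_1)=\xi\phi(m_2)$ for all triples. On a connected component, $\phi$ is determined by one value, and a nonzero $\phi$ exists if and only if the gain of every closed walk maps to $1\in F^\times$. By injectivity this means that the gain is $1$ in $\Gamma$. So $\dim U_F$ is the number of components in which all closed walks have gain $1$.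
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(2)]
Let $A$ be the abelian subgroup. Put $e=|G|$ if $A=G$ and $e=2|G|$ if $[G:A]=2$. In the second case $|G|$ is even, so $p$ is odd; in both cases $p\nmid e$. Let $\Gamma\subset\mathbb{C}^\times$ be the group of $e$th roots of unity and let $O$ be the localization of $\mathbb{Z}[\Gamma]\subset\mathbb{C}$ at a prime above $p$. Its fraction field $k_0$ has characteristic $0$ and its residue field $k_p$ has characteristic $p$. The integer $e$ is a unit of $O$, and $\Gamma\to k_p^\times$ is injective because $T^e-1$ has no multiple root modulo $p$. It suffices to compare $F=k_0$ with $F=k_p$.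

Let $L$ be the free $O$-module with basis $X$. The characters $\chi$ of $A$ take values in $\Gamma$, and the idempotents $|A|^{-1}\sum_{a\in A}\chi(a)^{-1}a$ split $L$ as the direct sum of the eigenmodules $L_\chi$. A direct summand of a finitely generated free module over a local ring is free. Choosing bases of the $L_\chi$, we obtain new variables for $O[X]$, hence for $k_0[X]$ and $k_p[X]$. Each monomial in them is an eigenvector for $A$ with a character valued in $\Gamma$. Since $\Gamma$ embeds in both fields, the same monomials are $A$-invariant over $k_0$ and over $k_p$, and they form a basis of $R=F[X]^A$.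

If $A=G$, then $R_+^2$ is spanned by monomials, and $Q(R)_d$ has as a basis the invariant monomials of degree $d$ that are not products of two nonconstant invariant monomials. This set is the same for both fields.

Let $[G:A]=2$ and fix $\sigma\in G\setminus A$. We choose the bases so that $\sigma$ sends each variable to an element of $\Gamma$ times a variable. We have $\sigma L_\chi=L_{\chi'}$ with $\chi'(a)=\chi(\sigma^{-1}a\sigma)$, and $\chi''=\chi$ because $\sigma^2\in A$ and $A$ is abelian. If $\chi'\ne\chi$, take any basis $y_1,y_2,\dots$ of $L_\chi$ and the basis $\sigma y_1,\sigma y_2,\dots$ of $L_{\chi'}$; then $\sigma(\sigma y_i)=\chi(\sigma^2)y_i$. If $\chi'=\chi$, then $\chi(\sigma^2)$ is a $|G|$th root of unity, so $\chi(\sigma^2)=\eta^2$ with $\eta\in\Gamma$. On $L_\chi$ we have $(\sigma-\eta)(\sigma+\eta)=0$, and $2\eta$ is a unit, so $L_\chi=\ker(\sigma-\eta)\oplus\ker(\sigma+\eta)$; take bases of the two summands and note that $-1\in\Gamma$. Now $\sigma$ sends every monomial to an element of $\Gamma$ times a monomial.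

On $R$ the element $\sigma$ acts as an involution, and $F[X]^G=R^{\langle\sigma\rangle}$. As $2$ is invertible, $1+\sigma$ maps $R_d$ onto $R_d^{\langle\sigma\rangle}$ with kernel $(1-\sigma)R_d$. The space $(F[X]^G_+)^2$ is spanned by the products
\[
(a+\sigma a)(b+\sigma b)=(1+\sigma)(ab+a\,\sigma b)
\]
for nonconstant $A$-invariant monomials $a,b$. Hence $Q(F[X]^G)_d$ is isomorphic to the space with basis the $A$-invariant monomials of degree $d$, modulo the relations $m=\sigma m$ and $ab=-a\,\sigma b$. Each relation has the form $m_1=\xi m_2$ with $\xi\in\Gamma$, and the list of relations is defined over $O$. Lemma~\ref{lem:gain} finishes the proof.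
\end{proof}

The index enters in one place: an orbit sum of a monomial under $G/A$ has at most two terms. For larger quotients $G/A$ the relations have more terms, and integers other than $\pm1$ can appear when they are combined.

\section{Working in the invariants of a normal subgroup}\label{sec:ideal}

For the upper bounds we must show that every invariant of large degree is decomposable. Let $G=A\rtimes E$ act on $X$, let $|G|$ be invertible in $F$, and put
\[
R=F[X]^A,\qquad N=|E|,\qquad J=R^E_+\cdot R_+ .
\]
The group $E$ acts on $R$, and $R^E=F[X]^G$. The set $J$, the span of all products $or$ with $o\in R^E_+$ and $r\in R_+$, is an ideal of $R$. It is easier to handle than $(R^E_+)^2$, which is not an ideal of $R$, because membership in $J$ can be tested on single monomials and passes to multiples. Averaging brings us back to invariants.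

\begin{lemma}\label{lem:average}
If $R_d\subseteq J$ for all $d\ge D$, then $\beta(F[X]^G)<D$.
\end{lemma}

\begin{proof}
Let $\mathrm{av}=N^{-1}\sum_{g\in E}g$. For $o\in R^E_+$ and $r\in R_+$ we have $\mathrm{av}(or)=o\,\mathrm{av}(r)\in(R^E_+)^2$, so $\mathrm{av}(J)\subseteq(R^E_+)^2$. An invariant of degree $d\ge D$ lies in $J$ and equals its own average.
\end{proof}

\begin{lemma}\label{lem:benson}
Every product of $N+1$ elements of $R_+$ lies in $J$.
\end{lemma}

\begin{proof}
The argument is Benson's. Index $N$ of the factors by $E$, as $a_g$ for $g\in E$. For each $h\in E$ the product $\prod_{g\in E}(a_g-(hg)a_g)$ vanishes, because the factor with $g=h^{-1}$ is zero. Expanding the products and summing over $h$ gives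
\[
0=N\prod_{g\in E}a_g+\sum_{\emptyset\ne T\subseteq E}(-1)^{|T|}\prod_{g\notin T}a_g\cdot\sum_{h\in E}h\Big(\prod_{g\in T}g\,a_g\Big).
\]
Each inner sum over $h$ lies in $R^E_+$, and $N$ is invertible, so $\prod_ga_g\in R\cdot R^E_+$. Multiplying by the last factor, we land in $J$.
\end{proof}

For $A=1$ every monomial of degree at least $|G|+1$ is such a product, and the two lemmas give $\beta_\ell\le|G|$ for $\ell\nmid|G|$. We use them differently. Lemma~\ref{lem:benson} counts factors in $R$ rather than degrees, and it involves $|E|$ rather than $|G|$. If $R$ has generators of bounded degree and generators of very large degree, then a monomial outside $J$ contains at most $N$ generators of the first kind, and its degree is governed by the generators of the second kind.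

\section{The counterexample in characteristic three}\label{sec:three}

Let $G$ and $X$ be as in Theorem~\ref{thm:three}, with $A=K^5$, $E=C_5=\mathbb{Z}/5$ and $N=5$. Let the characteristic of $F$ be different from $2$ and $5$.

\subsection{The ring of $A$-invariants}
For a copy $x\in\mathbb{Z}/5$ and a pair $i\in\{1,\dots,n\}$ let $t_{i,x}$ and $s_{i,x}$ be the sum and the difference of the two variables of the pair. These are new variables for $F[X]$. An element $\varepsilon$ of the $x$th factor $K$ multiplies $s_{i,x}$ by $(-1)^{\varepsilon_i}$ and fixes the other new variables, and $E$ shifts the index $x$. A monomial $\prod_is_{i,x}^{c_i}$ is $K$-invariant if and only if $\sum_i\varepsilon_ic_i$ is even for all $\varepsilon\in K$. The elements $\varepsilon$ with two nonzero entries generate $K$, so the condition says that all $c_i$ have the same parity. Call $t_{i,x}$ and $s_{i,x}^2$ the \emph{small} generators, and put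
\[
f_x=\prod_{i=1}^ns_{i,x},\qquad f_Z=\prod_{x\in Z}f_x\quad(Z\subseteq\mathbb{Z}/5).
\]
Then $R$ has as a basis the monomials $\pi f_Z$, where $\pi$ is a product of small generators; the set $Z$ and the monomial $\pi$ are determined by $\pi f_Z$. The group $E$ permutes this basis, and
\begin{equation}\label{eq:mult}
f_Zf_{Z'}=f_{Z\triangle Z'}\prod_{x\in Z\cap Z'}f_x^2,\qquad f_x^2=\prod_{i=1}^ns_{i,x}^2 ,
\end{equation}
where $\triangle$ is the symmetric difference. The large generators are the five elements $f_x$ of degree $n$, and their squares are products of $n$ small generators.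

\subsection{Degree $3n$ and the lower bound}
The whole phenomenon is visible in a $2\times2$ matrix. Let $\Sigma=\sum_xf_x$. The ten pairs in $\mathbb{Z}/5$ form two orbits; let $v_1$ and $v_2$ be the orbit sums of $f_{\{0,1\}}$ and $f_{\{0,2\}}$. The ten triples also form two orbits; let $o_1$ and $o_2$ be the orbit sums of $f_{\{0,1,2\}}$ and $f_{\{0,1,3\}}$. The coefficient of $f_Z$ in $\Sigma v_j$ is the number of pairs in $Z$ that belong to the $j$th orbit. The triple $\{0,1,2\}$ contains two pairs of the first orbit and one of the second, and $\{0,1,3\}$ contains one pair of the first orbit and two of the second. Thus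
\begin{equation}\label{eq:matrix}
\Sigma v_1=2o_1+o_2+\cdots,\qquad \Sigma v_2=o_1+2o_2+\cdots,
\end{equation}
where the dots stand for terms $f_x^2f_y$. The determinant of the coefficients is $3$, a prime that does not divide $|G|$.

Let $F$ have characteristic $3$. Define $\Phi\colon R_{3n}\to F$ by $\Phi(f_Z)=1$ for $|Z|=3$ and $\Phi=0$ on all other basis monomials. By \eqref{eq:mult}, a product of two nonconstant basis monomials is a basis monomial, and it equals $f_Z$ with $|Z|=3$ only if the factors are $f_{Z'}$ and $f_{Z''}$ with $Z=Z'\sqcup Z''$, so that one of $Z',Z''$ is a point and the other a pair. Hence a product $uv$ of orbit sums of nonconstant basis monomials has $\Phi(uv)=0$ unless it is $\Sigma v_1$ or $\Sigma v_2$. Since $\Phi(o_1)=\Phi(o_2)=5$, equation \eqref{eq:matrix} gives $\Phi(\Sigma v_j)=15=0$, while $\Phi(o_1)=5\ne0$. Lemma~\ref{lem:functional} gives $\beta_3\ge3n$.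

\subsection{The upper bound}
Let the characteristic of $F$ not divide $30$. Inverting the matrix in \eqref{eq:matrix} deals with $o_1$ and $o_2$, but not with invariants such as the orbit sum of $t_{1,0}f_{\{0,1,2\}}$. So we prove the stronger statement that each $f_Z$ with $|Z|=3$ lies in the ideal $J$. For $x\ne y$,
\[
\Sigma f_xf_y=\theta_{xy}+f_x^2f_y+f_xf_y^2,\qquad\theta_{xy}=\sum_{z\ne x,y}f_{\{x,y,z\}} .
\]
The left side lies in $J$. Each of the last two terms is a product of $n+1\ge6$ elements of $R_+$ and lies in $J$ by Lemma~\ref{lem:benson}. Hence $\theta_{xy}\in J$ for all ten pairs.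

Fix a triple $Z$, and for $j=1,2,3$ let $\xi_j$ be the sum of $f_{Z'}$ over all triples $Z'$ with $|Z'\cap Z|=j$. Every triple occurs, since the complement of $Z$ has two elements, and $\xi_3=f_Z$. A triple $Z'$ with $|Z'\cap Z|=j$ contains $\binom j2$ pairs inside $Z$, $\binom{3-j}2$ pairs outside $Z$ and $j(3-j)$ mixed pairs. Summing $\theta_{xy}$ over the pairs of each kind gives
\[
3\xi_3+\xi_2\in J,\qquad\xi_1\in J,\qquad2\xi_2+2\xi_1\in J .
\]
As $2$ is invertible, $\xi_2\in J$; as $3$ is invertible, $f_Z=\xi_3\in J$. Since $J$ is an ideal, $f_Z\in J$ whenever $|Z|\ge3$.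

Let $\pi f_Z\notin J$, where $\pi$ is a product of $k$ small generators. Then $|Z|\le2$, and $k+|Z|\le5$ by Lemma~\ref{lem:benson}. The degree is at most $n|Z|+2(5-|Z|)$, that is, at most $\max(10,\,n+8,\,2n+6)=2n+6$. Lemma~\ref{lem:average} with $D=2n+7$ gives $\beta_\ell\le2n+6$. This proves Theorem~\ref{thm:three}. The bound $n\ge7$ is needed only for the inequality $3n>2n+6$.

Since $\ell\nmid3|G|$ means $\ell\nmid30$, this also proves Theorem~\ref{thm:all} for $p=3$. From now on $p\ne3$.

\section{A complex with $p$-torsion}\label{sec:complex}

With $N$ copies in place of five, a pair lies in $N-2$ triples, so the functional that is $1$ on all triples kills the elements $\theta_{xy}$ in characteristic $p$ when $p\mid N-2$. But the $\theta_{xy}$ can span all triples only if $\binom N3\le\binom N2$, that is, $N\le5$. For other primes we need a complex with fewer triangles, and we build one on which an abelian group $E$ of order prime to $p$ acts by translations.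

\subsection{Three-colored graphs from difference sets}
Let $E$ be a finite abelian group, written additively, and let $\mathcal{A},\mathcal{B},\mathcal{C}\subseteq E$. The vertices of color $\mu\in\{1,2,3\}$ form the set $Y_\mu=\{\mu\}\times E$, on which $E$ acts regularly by $g+(\mu,h)=(\mu,g+h)$. Only vertices of different colors are adjacent, according to the rules
\[
(1,g)\sim(2,g+a)\Leftrightarrow a\in\mathcal{A},\quad(2,g)\sim(3,g+b)\Leftrightarrow b\in\mathcal{B},\quad(1,g)\sim(3,g+c)\Leftrightarrow c\in\mathcal{C}.
\]
A \emph{triangle} is a set of three pairwise adjacent vertices. Put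
\[
T=\{(a,b)\in\mathcal{A}\times\mathcal{B}:a+b\in\mathcal{C}\}.
\]
The triangles are the sets $\tau(P,g)=\{(1,g),(2,g+a),(3,g+a+b)\}$ for $P=(a,b)\in T$ and $g\in E$, each occurring once. Let $T_{\mathcal{A}}(a)$, $T_{\mathcal{B}}(b)$, $T_{\mathcal{C}}(c)$ be the sets of points of $T$ with first coordinate $a$, second coordinate $b$, and coordinate sum $c$; we call them the \emph{fibers} of $T$. They list the triangles through an edge:
\begin{equation}\label{eq:edges}
\begin{array}{ll}
\text{through }(1,g),\ (2,g+a): & \tau(P,g)\text{ with }P\in T_{\mathcal{A}}(a),\\
\text{through }(1,g),\ (3,g+c): & \tau(P,g)\text{ with }P\in T_{\mathcal{C}}(c),\\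
\text{through }(2,h),\ (3,h+b): & \tau(P,h-a)\text{ with }P=(a,b)\in T_{\mathcal{B}}(b).
\end{array}
\end{equation}
A function $u$ from $T$ to an abelian group is \emph{balanced} if its sum over every fiber is zero. We want all balanced functions to be killed by $p$, and a nonzero balanced function to $\mathbb{Z}/p$ to exist.

A natural plan is to arrange $2p$ points $P^+_0,P^-_0,P^+_1,P^-_1,\dots$ in a cycle in which consecutive points form fibers of size two, alternately of type $\mathcal{B}$ and $\mathcal{C}$. A balanced function then alternates in sign along the cycle, and if the $p$ points $P_j^+$ form a fiber of type $\mathcal{A}$, its values are killed by $p$. In the simplest attempt the points $P^-_j$ form a fiber as well: $P_j^+=(a,b_j)$, $P_j^-=(r,b_j)$ and $a+b_{j+1}=r+b_j$. Going once around the cycle gives $p(r-a)=0$ with $r\ne a$, so $p$ divides $|E|$, which is forbidden. The remedy is to use $p$ different elements $r$ whose average is $a$. Each $r$ must still have a fiber of size $p$, and this is achieved by using $p+1$ cycles that share $p+1$ elements $r_k$.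

\subsection{The construction}
Let $q>p$ be a prime, $I=\{1,\dots,p+1\}$, and $E=\mathbb{F}_q^{2p+2}$ with basis $r_k,z_k$ $(k\in I)$. For $i\in I$ fix a bijection $\rho_i\colon\mathbb{Z}/p\to I\setminus\{i\}$ and define, for $j\in\mathbb{Z}/p$,
\[
a_i=\frac1p\sum_{k\ne i}r_k,\qquad b_{i,0}=z_i,\qquad b_{i,j+1}=b_{i,j}+r_{\rho_i(j)}-a_i,\qquad c_{i,j}=a_i+b_{i,j}.
\]
The recursion is consistent on $\mathbb{Z}/p$ because $\sum_j(r_{\rho_i(j)}-a_i)=pa_i-pa_i=0$. Note that $c_{i,j+1}=r_{\rho_i(j)}+b_{i,j}$. The vectors $z_i$ serve to keep the cycles apart. Let
\[
\mathcal{A}=\{a_i\}\cup\{r_k\},\qquad\mathcal{B}=\{b_{i,j}\},\qquad\mathcal{C}=\{c_{i,j}\},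
\]
\[
P^+_{i,j}=(a_i,b_{i,j}),\qquad P^-_{i,j}=(r_{\rho_i(j)},b_{i,j}).
\]
For example, let $p=2$, $i=1$, $\rho_1(0)=2$, $\rho_1(1)=3$. Then $a_1=\frac12(r_2+r_3)$, $b_{1,0}=z_1$, $b_{1,1}=z_1+\frac12(r_2-r_3)$, $c_{1,0}=a_1+b_{1,0}=r_3+b_{1,1}$ and $c_{1,1}=a_1+b_{1,1}=r_2+b_{1,0}$.

\begin{lemma}\label{lem:fibers}
The listed elements of each of $\mathcal{A}$, $\mathcal{B}$, $\mathcal{C}$ are pairwise distinct. The set $T$ consists of the $2p(p+1)$ distinct points $P^\pm_{i,j}$, and its fibers are
\[
\begin{array}{ll}
T_{\mathcal{A}}(a_i)=\{P^+_{i,j}:j\in\mathbb{Z}/p\}, & T_{\mathcal{B}}(b_{i,j})=\{P^+_{i,j},P^-_{i,j}\},\\[2pt]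
T_{\mathcal{A}}(r_k)=\{P^-_{i,\rho_i^{-1}(k)}:i\ne k\}, & T_{\mathcal{C}}(c_{i,j})=\{P^+_{i,j},P^-_{i,j-1}\}.
\end{array}
\]
\end{lemma}

\begin{proof}
The vector $a_i$ has nonzero coordinates exactly at the $p\ge2$ vectors $r_k$ with $k\ne i$, so the $a_i$ and $r_k$ are distinct. Let $1\le m\le p-1$. The difference $b_{i,j+m}-b_{i,j}$ is a sum of $m$ distinct vectors $r_k$ with $k\ne i$, minus $ma_i$. Its coordinates at the $r_k$ with $k\ne i$ are $\frac{p-m}p$ ($m$ times) and $-\frac mp$ ($p-m$ times), and all other coordinates vanish. As $q>p$, this vector is nonzero. The $z$-component of $b_{i,j}$ and of $c_{i,j}$ is $z_i$, and $c_{i,j+m}-c_{i,j}=b_{i,j+m}-b_{i,j}$. So the $b_{i,j}$ are distinct, and so are the $c_{i,j}$.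

The points $P^+_{i,j}$ and $P^-_{i,j}$ lie in $T$, with coordinate sums $c_{i,j}$ and $c_{i,j+1}$, and they are distinct by the first part. Conversely, let $(a,b_{i,j})\in T$ with $a+b_{i,j}=c_{i',j'}$. The $z$-components give $i'=i$. Write $j'=j+m$ with $0\le m\le p-1$, so that $a=a_i+b_{i,j+m}-b_{i,j}$. For $m=0$ we get $a=a_i$, and for $m=1$ we get $a=r_{\rho_i(j)}$. Let $2\le m\le p-1$. The coordinates of $a$ at the $r_k$ with $k\ne i$ are $\frac{p-m+1}p$ and $-\frac{m-1}p$, which are nonzero because $q>p$, and the coordinate at $r_i$ is zero. The only element of $\mathcal{A}$ with this set of nonzero coordinates is $a_i$, and $a=a_i$ would give $b_{i,j+m}=b_{i,j}$. So this case does not occur. The fibers are read off from the list of points.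
\end{proof}

\begin{lemma}\label{lem:torsion}
\begin{enumerate}
\item[(1)] Every balanced function $u$ on $T$ satisfies $p\,u(P)=0$ for all $P\in T$.
\item[(2)] The function $\varphi\colon T\to\mathbb{Z}/p$ with $\varphi(P^\pm_{i,j})=\pm1$ is balanced.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The fibers of $b_{i,j}$ and $c_{i,j+1}$ give $u(P^+_{i,j})=-u(P^-_{i,j})=u(P^+_{i,j+1})$. So $u(P^+_{i,j})$ does not depend on $j$, and the fiber of $a_i$ gives $p\,u(P^+_{i,j})=0$.
(2) The sums over the fibers of $a_i$, $r_k$, $b_{i,j}$, $c_{i,j}$ are $p$, $-p$, $1-1$, $1-1$.
\end{proof}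

One more property will remove configurations with several vertices of one color.

\begin{lemma}\label{lem:link}
Let $\{\mu,\nu,\xi\}=\{1,2,3\}$ with $\nu\in\{1,2\}$. Let $v_0$ have color $\nu$, and let $v\ne v'$ be neighbors of $v_0$ of color $\mu$. Then at most one vertex of color $\xi$ is adjacent to all of $v_0,v,v'$.
\end{lemma}

\begin{proof}
Otherwise $v_0$ has two neighbors of each of the other two colors such that all four pairs of different colors among them are adjacent. Let $v_0=(1,g)$. Its neighbors are $(2,g+a)$ with $a\in\mathcal{A}$ and $(3,g+c)$ with $c\in\mathcal{C}$, and two of them are adjacent if and only if $a$ is the first coordinate of a point of $T_{\mathcal{C}}(c)$. For $c=c_{i,j}$ there are exactly two such $a$, namely $a_i$ and $r_{\rho_i(j-1)}$, and this pair determines $(i,j)$. So two different $c$ cannot share two values $a$. Let $v_0=(2,g)$. Its neighbors are $(1,g-a)$ and $(3,g+b)$, adjacent if and only if $(a,b)\in T$. For $b=b_{i,j}$ the values of $a$ are $a_i$ and $r_{\rho_i(j)}$, and again the pair determines $(i,j)$.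
\end{proof}

The restriction $\nu\ne3$ is needed for $p=2$: then $(1,-c_{i,0})$ and $(1,-c_{i,1})$ are both adjacent to $(3,0)$, $(2,-b_{i,0})$ and $(2,-b_{i,1})$.

\section{The group and its monomials}\label{sec:group}

Let $E$ and the graph be as in Section~\ref{sec:complex}, and $N=|E|$. We want an abelian group $A$ of order prime to $p$ such that $R=F[X]^A$ contains a large monomial for each vertex, and such that the product of the monomials of two nonadjacent vertices of different colors lies in $J$. We take for $A$ an elementary abelian $3$-group, which suits all $p\ne3$ at once. The product condition is forced by letting the two monomials share many variables, so that their product has many small factors. There is a price. The exponent vectors modulo $3$ of invariant monomials form a linear code, so $R$ also contains reduced monomials for all linear combinations of vertices, and these could have larger degree than the triangles. We prevent this by padding the code so that all nonzero combinations of vertices of one color have the same weight.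

\subsection{Letters}
Let $W_\mu$ be the $\mathbb{F}_3$-vector space with basis $e_v$ $(v\in Y_\mu)$, let $W=W_1\oplus W_2\oplus W_3$, and let $\delta_v$ be the coordinate functionals. A functional on $W_\mu$ is extended by zero to $W$. For $w\in W$ let $w_\mu$ be its component in $W_\mu$ and let $\operatorname{vert}(w)$ be the set of vertices $v$ with $\delta_v(w)\ne0$. The group $E$ acts on $W$ by $ge_v=e_{g+v}$ and on functionals by $(g\psi)(gw)=\psi(w)$. Put
\[
d_0=3N+3,\qquad n=7N+7,\qquad M=n(2N+1),\qquad\omega=M(3^N-3^{N-1}).
\]
We define a finite set $\Lambda$ of \emph{letters}. Each letter $\lambda$ carries a functional on $W$, whose value at $w$ we denote by $\lambda(w)$.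
\begin{itemize}
\item \emph{Mixed letters.} For each nonadjacent pair $v,v'$ of vertices of different colors there are $n$ letters, numbered $1,\dots,n$, with functional $\delta_v+\delta_{v'}$.
\item \emph{Pure letters of color $\mu$.} For each nonzero $\psi\in W_\mu^*$ there are $M-m(\psi)$ letters, numbered $1,\dots,M-m(\psi)$, with functional $\psi$. Here $m(\psi)$ is the number of mixed letters whose functional restricts to $\psi$ on $W_\mu$.
\end{itemize}
Explicitly, $m(\delta_v)$ is $n$ times the number of vertices of another color not adjacent to $v$, and $m(\psi)=0$ if $\psi$ is not a coordinate functional. So $m(\psi)\le2nN$, and every nonzero $\psi\in W_\mu^*$ has at least $n$ pure letters. The adjacency relation and the function $m$ are $E$-invariant, so $E$ acts on $\Lambda$, preserving the numbers, with $(g\lambda)(gw)=\lambda(w)$.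

Let $\operatorname{supp}w=\{\lambda\in\Lambda:\lambda(w)\ne0\}$. Call $w$ \emph{triangular} if $w_1,w_2,w_3$ are nonzero and every vertex of $\operatorname{vert}(w_\mu)$ is adjacent to every vertex of $\operatorname{vert}(w_\nu)$ for $\mu\ne\nu$.

\begin{lemma}\label{lem:weights}
\begin{enumerate}
\item[(1)] If $0\ne w\in W_\mu$, then $|\operatorname{supp}w|=\omega$.
\item[(2)] Let $w\in W_\mu$, $w'\in W_\nu$, $\mu\ne\nu$. If some vertex of $\operatorname{vert}(w)$ is not adjacent to some vertex of $\operatorname{vert}(w')$, then $\operatorname{supp}w$ and $\operatorname{supp}w'$ share at least $n$ letters. Otherwise they are disjoint.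
\item[(3)] If $w$ is triangular, then $\operatorname{supp}w$ is the disjoint union of the sets $\operatorname{supp}w_\mu$, and $|\operatorname{supp}w|=3\omega$. If $w$ is not triangular, then $|\operatorname{supp}w|\le3\omega-n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) For each nonzero $\psi\in W_\mu^*$, exactly $m(\psi)+(M-m(\psi))=M$ letters restrict to $\psi$ on $W_\mu$, and $3^N-3^{N-1}$ functionals on $W_\mu$ do not vanish at $w$.
(2) A letter lies in both supports if and only if it is mixed and belongs to a nonadjacent pair in $\operatorname{vert}(w)\times\operatorname{vert}(w')$.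
(3) We always have $\operatorname{supp}w\subseteq\bigcup_\mu\operatorname{supp}w_\mu$. If $w$ is triangular, the three sets are disjoint by (2), so $\lambda(w)=\lambda(w_\mu)\ne0$ for $\lambda\in\operatorname{supp}w_\mu$. If all $w_\mu$ are nonzero but $w$ is not triangular, two of the sets share $n$ letters. If some $w_\mu$ is zero, then $|\operatorname{supp}w|\le2\omega\le3\omega-n$.
\end{proof}

\subsection{The group}
Let $X=\Lambda\times\mathbb{Z}/3$. The group $\mathbb{F}_3^\Lambda$ acts on $X$ by $\alpha(\lambda,y)=(\lambda,y+\alpha_\lambda)$, and $E$ acts by $g(\lambda,y)=(g\lambda,y)$. The code $\mathcal{W}=\{(\lambda(w))_{\lambda\in\Lambda}:w\in W\}\subseteq\mathbb{F}_3^\Lambda$ is $E$-stable, and the map $W\to\mathcal{W}$ is bijective because the pure letters separate the points of $W$. Let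
\[
A=\mathcal{W}^\perp=\Big\{\alpha\in\mathbb{F}_3^\Lambda:\sum_\lambda\alpha_\lambda\lambda(w)=0\text{ for all }w\in W\Big\},\qquad G=A\rtimes E .
\]
Both $A$ and $E$ are abelian. We have $A\ne0$, since $|\Lambda|\ge M>3N=\dim W$. So the primes dividing $|G|$ are $3$ and $q$, and $p\nmid|G|$.

Let $F$ be a field in which $|G|$ is invertible and which contains a primitive cube root of unity $\zeta$. For each letter $\lambda$ and $\epsilon=\pm1$ put
\[
t_\lambda=\sum_{y}x_{\lambda,y},\qquad s^{(\epsilon)}_\lambda=\sum_y\zeta^{-\epsilon y}x_{\lambda,y},\qquad s_\lambda=s_\lambda^{(1)},\qquad\bar s_\lambda=s_\lambda^{(-1)} .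
\]
These are new variables for $F[X]$, since the change of variables is a Vandermonde matrix in $1,\zeta,\zeta^2$. The element $\alpha$ fixes $t_\lambda$ and multiplies $s^{(\epsilon)}_\lambda$ by $\zeta^{\epsilon\alpha_\lambda}$, and $E$ permutes the subscripts. From now on monomials are monomials in the new variables. For a monomial $m$ let $\gamma_\lambda\in\mathbb{F}_3$ be the exponent of $s_\lambda$ minus the exponent of $\bar s_\lambda$. Then $\alpha m=\zeta^{\sum\alpha_\lambda\gamma_\lambda}m$, so $m$ is $A$-invariant if and only if $(\gamma_\lambda)\in A^\perp=\mathcal{W}$, that is, $\gamma_\lambda=\lambda(w)$ for a unique $w\in W$. This $w$ is the \emph{class} of $m$. The class of a product is the sum of the classes. The invariant monomials form a basis of $R=F[X]^A$, permuted by $E$.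

\subsection{Reduced, small and long monomials}
The \emph{small} monomials are $t_\lambda$, $s_\lambda\bar s_\lambda$, $s_\lambda^3$ and $\bar s_\lambda^3$; they lie in $R$ and have degree at most $3$. A nonzero value $\epsilon=\lambda(w)$ can be realized without small factors in two ways, by $s_\lambda^{(\epsilon)}$ or by $(s_\lambda^{(-\epsilon)})^2$. For $D\subseteq\operatorname{supp}w$ we therefore put
\[
[w,D]=\prod_{\lambda\in\operatorname{supp}w\setminus D}s_\lambda^{(\lambda(w))}\prod_{\lambda\in D}\big(s_\lambda^{(-\lambda(w))}\big)^2\in R ,
\]
a monomial of class $w$. Its \emph{deficit} is $|\operatorname{supp}w\setminus D|$, and its degree is $2|\operatorname{supp}w|$ minus the deficit. We record three properties.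
\begin{enumerate}
\item[(a)] Every monomial of $R$ of class $w$ is $[w,D]$ times a product of small monomials, for some $D$. Indeed, after removing small factors, the part of the monomial in the letter $\lambda$ is $s_\lambda^e$ or $\bar s_\lambda^e$ with $e\in\{0,1,2\}$, and $e=0$ if and only if $\lambda(w)=0$.
\item[(b)] $g[w,D]=[gw,gD]$ for $g\in E$.
\item[(c)] If $w$ is triangular, then $[w,D]=\prod_\mu[w_\mu,D_\mu]$ with $D_\mu=D\cap\operatorname{supp}w_\mu$, and the deficits add up, by Lemma~\ref{lem:weights}(3).
\end{enumerate}
A monomial of $R$ is \emph{long} if it is divisible by a product of $N+1$ small monomials. The cofactor is again $A$-invariant, so long monomials lie in $J$ by Lemma~\ref{lem:benson}. A multiple in $R$ of a long monomial by a monomial is long.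

\begin{lemma}\label{lem:long}
Let $w\in W_\mu$, $w'\in W_\nu$, $\mu\ne\nu$, and suppose that some vertex of $\operatorname{vert}(w)$ is not adjacent to some vertex of $\operatorname{vert}(w')$. If $[w,D]$ and $[w',D']$ have deficits at most $d_0$, then $[w,D][w',D']$ is long.
\end{lemma}

\begin{proof}
The supports share at least $n$ letters, of which at most $d_0$ lie outside $D$ and at most $d_0$ outside $D'$. So $D\cap D'$ has at least $n-2d_0=N+1$ letters. Each contributes $s_\lambda^4$, $\bar s_\lambda^4$ or $s_\lambda^2\bar s_\lambda^2$ to the product, and each of these is divisible by a small monomial.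
\end{proof}

\section{The two bounds}\label{sec:bounds}

The largest degree of a monomial $[w,D]$ is $6\omega$. The jump of the Noether number occurs at
\[
\Delta=6\omega-3 .
\]
We prove that $\beta_\ell(G,X)<\Delta$ for $\ell\nmid p|G|$ and that $\beta_p(G,X)\ge\Delta$. Together with the case $p=3$, this proves Theorem~\ref{thm:all}.

\subsection{The upper bound in characteristic $\ell\nmid p|G|$}
By Lemma~\ref{lem:average} it suffices to show that every monomial of $R$ of degree at least $\Delta$ lies in $J$. Write it as $[w,D]$ times $k$ small monomials. If $k\ge N+1$, it is long. Otherwise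
\[
\deg[w,D]\ge\Delta-3N=6\omega-d_0 .
\]
If $w$ were not triangular, Lemma~\ref{lem:weights}(3) would give $\deg[w,D]\le6\omega-2n<6\omega-d_0$. So $w$ is triangular, $m:=[w,D]=\prod_\mu[w_\mu,D_\mu]$, and the three deficits have sum $6\omega-\deg m\le d_0$. In particular Lemma~\ref{lem:long} applies to all translates of the three factors. We show that $m\in J$.

\emph{Case 1: $|\operatorname{vert}(w_\mu)|\ge2$ for some color $\mu$.} Here two of the factors determine the position of the third, and one relation suffices. Choose $\nu\in\{1,2\}\setminus\{\mu\}$ and let $\xi$ be the remaining color. Apply Lemma~\ref{lem:link} to a vertex of $\operatorname{vert}(w_\nu)$ and two vertices of $\operatorname{vert}(w_\mu)$: at most one vertex of color $\xi$ is adjacent to all vertices of $\operatorname{vert}(w_\mu)\cup\operatorname{vert}(w_\nu)$. Since $w$ is triangular, there is exactly one such vertex $v$, and $\operatorname{vert}(w_\xi)=\{v\}$. The element $o=\sum_{g\in E}[gw_\xi,gD_\xi]$ lies in $R^E_+$, so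
\[
[w_\mu,D_\mu]\,[w_\nu,D_\nu]\,o\in J .
\]
The term $g=0$ is $m$. For $g\ne0$ the vertex $g+v\ne v$ is not adjacent to some vertex of $\operatorname{vert}(w_\mu)\cup\operatorname{vert}(w_\nu)$, so the term is long by Lemma~\ref{lem:long}. Hence $m\in J$.

\emph{Case 2: $\operatorname{vert}(w_\mu)=\{(\mu,g_\mu)\}$ for all $\mu$.} The three vertices form a triangle. For $h\in E$ let $m_\mu(h)$ be the translate of $[w_\mu,D_\mu]$ by $h-g_\mu$; its class is a nonzero multiple of $e_{(\mu,h)}$, and $g\,m_\mu(h)=m_\mu(g+h)$. A product $m_1(h_1)m_2(h_2)m_3(h_3)$ whose vertices $(\mu,h_\mu)$ do not form a triangle is long by Lemma~\ref{lem:long}. Put $g=g_1$, and for $P=(a,b)\in T$ let $u(P)$ be the image of $m_1(g)m_2(g+a)m_3(g+a+b)$ in $R/J$. The image of $m$ is one of the values $u(P)$. We claim that $u$ is balanced. For $a\in\mathcal{A}$, $c\in\mathcal{C}$, $b\in\mathcal{B}$ the elements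
\[
m_1(g)m_2(g+a)\sum_hm_3(h),\qquad m_1(g)m_3(g+c)\sum_hm_2(h),\qquad m_1(g)\sum_hm_2(h)m_3(h+b)
\]
lie in $J$, because each sum over $h\in E$ lies in $R^E_+$. Discard the long terms. By \eqref{eq:edges}, what remains of the first two elements is the sum of $u$ over $T_{\mathcal{A}}(a)$ and over $T_{\mathcal{C}}(c)$. In the third element we sum over the translates of an edge instead of a vertex, so that all triangles keep the vertex $(1,g)$: the vertices $(1,g),(2,h),(3,h+b)$ form a triangle if and only if $(h-g,b)\in T$, and what remains is the sum of $u$ over $T_{\mathcal{B}}(b)$. So $u$ is balanced, and Lemma~\ref{lem:torsion}(1) gives $p\,u(P)=0$ for all $P$. Since $p$ is invertible in $F$, we get $m\in J$. This is the only place where $\ell\ne p$ is used.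

\subsection{The lower bound in characteristic $p$}
Let $F$ have characteristic $p$. We attach a monomial of degree $\Delta$ to each triangle and use $\varphi$ as the functional. To apply Lemma~\ref{lem:functional} we must know all factorizations of these monomials in $R$. For each color $\mu$ fix a pure letter $\kappa_\mu$ with functional $\delta_{(\mu,0)}$, and put
\[
m_\mu(0)=\big[e_{(\mu,0)},\ \operatorname{supp}e_{(\mu,0)}\setminus\{\kappa_\mu\}\big],\qquad m_\mu(g)=g\,m_\mu(0).
\]
The monomial $m_\mu(g)$ has class $e_{(\mu,g)}$, deficit $1$ and degree $2\omega-1$. For a triangle $\tau=\{(\mu,g_\mu):\mu=1,2,3\}$ let $U(\tau)=m_1(g_1)m_2(g_2)m_3(g_3)$, of degree $\Delta$ and class $\sum_{v\in\tau}e_v$. The class shows that distinct triangles give distinct monomials.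

\begin{lemma}\label{lem:factor}
If $U(\tau)=m'm''$ with monomials $m',m''\in R$, then $m'=\prod_{\mu\in S}m_\mu(g_\mu)$ for some $S\subseteq\{1,2,3\}$.
\end{lemma}

\begin{proof}
Put $w_\mu=e_{(\mu,g_\mu)}$ and $w=w_1+w_2+w_3$. This class is triangular, so $\operatorname{supp}w$ is the disjoint union of the $\operatorname{supp}w_\mu$, and it is the set of letters that occur in $U(\tau)$. Let $w'$ be the class of $m'$. A letter with $\lambda(w)=0$ does not occur in $m'$, so $\lambda(w')=0$. For the pure letters of color $\mu$ this says that every functional on $W_\mu$ vanishing at $w_\mu$ vanishes at $w'_\mu$. Hence $w'_\mu=\gamma_\mu w_\mu$ with $\gamma_\mu\in\mathbb{F}_3$, and $\lambda(w')=\gamma_\mu\lambda(w_\mu)$ for $\lambda\in\operatorname{supp}w_\mu$ by disjointness.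

The letter $\lambda=g_\mu\kappa_\mu$ has $\lambda(w_\mu)=1$ and occurs in $U(\tau)$ as $s_\lambda$ to the first power. So its exponent in $m'$ is $0$ or $1$ and equals $\gamma_\mu$; in particular $\gamma_\mu\in\{0,1\}$. Any other $\lambda\in\operatorname{supp}w_\mu$ occurs in $U(\tau)$ as $(s_\lambda^{(-\lambda(w_\mu))})^2$. If its exponent in $m'$ is $e\in\{0,1,2\}$, then $-e\lambda(w_\mu)=\gamma_\mu\lambda(w_\mu)$ in $\mathbb{F}_3$, so $e=0$ if $\gamma_\mu=0$ and $e=2$ if $\gamma_\mu=1$. Take $S=\{\mu:\gamma_\mu=1\}$.
\end{proof}

The letter $\kappa_\mu$ is what excludes $\gamma_\mu=-1$. With deficit $0$ the lemma fails, since $[w,\operatorname{supp}w]=[-w,\emptyset]^2$. One unit of deficit for each color explains the value $\Delta=6\omega-3$.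

Define $\Phi\colon R_\Delta\to F$ by $\Phi(U(\tau(P,g)))=\varphi(P)$ and $\Phi=0$ on all other monomials. Let $u,v$ be orbit sums of nonconstant monomials with $uv$ of degree $\Delta$, and suppose that some term of $uv$ is $U(\tau)$ with $\tau=\{(\mu,g_\mu)\}$; otherwise $\Phi(uv)=0$. By Lemma~\ref{lem:factor}, after exchanging $u$ and $v$ if necessary,
\[
u=\sum_{g\in E}m_\mu(g),\qquad v=\sum_{h\in E}m_\nu(h+g_\nu)\,m_\xi(h+g_\xi),\qquad\{\mu,\nu,\xi\}=\{1,2,3\};
\]
the orbits are free because $E$ acts freely on the classes involved. A term $m_\mu(g)m_\nu(h+g_\nu)m_\xi(h+g_\xi)$ has as its class the sum of the basis vectors of its three vertices. So it has the form $U(\tau')$ if and only if these vertices form a triangle, and then $\tau'$ is that triangle. For fixed $h$, the vertices $(\nu,h+g_\nu)$ and $(\xi,h+g_\xi)$ form an edge, and as $g$ varies we meet each triangle through this edge once. By \eqref{eq:edges} the contribution of $h$ to $\Phi(uv)$ is the sum of $\varphi$ over a fiber of $T$, which is zero by Lemma~\ref{lem:torsion}(2). Hence $\Phi(uv)=0$. On the other hand, $\sum_{g\in E}U(\tau(P^+_{1,0},g))$ is $E$-invariant and has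 $\Phi$-value $N=q^{2p+2}\ne0$ in $F$. Lemma~\ref{lem:functional} gives $\beta_p(G,X)\ge\Delta$, and the proof of Theorem~\ref{thm:all} is complete.

\begin{thebibliography}{1}
\bibitem{problems} \emph{Some Problems In Invariant Theory},
\texttt{https://www.mast.queensu.ca/\textasciitilde{}wehlau/papers/problems.pdf}
\end{thebibliography}
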